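\title{A sharp polynomial bound for torsion in geometric isogeny classes of elliptic curves}

\begin{abstract}
Fix a number field $F_0$ and consider all elliptic curves $E$, over all number fields $F$, that are isogenous over $\overline{\mathbb{Q}}$ to a curve with $j$-invariant in $F_0$. We prove that $\#E(F)[\mathrm{tors}]\le C_\epsilon\,[F:\mathbb{Q}]^{1+\epsilon}$ for every $\epsilon>0$, with $C_\epsilon$ depending only on $F_0$ and $\epsilon$, and that the exponent $1$ cannot be lowered, even if the order of the torsion group is replaced by its exponent. This proves a conjecture on polynomial bounds for this family, with the best possible exponent. For curves without complex multiplication the degree of $F$ is bounded below by an index in an adelic Galois image. At all but boundedly many primes $p$ nothing is assumed about the size of this image; the group elements that are needed come from inertia at $p$ and from Merel's theorem.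
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Fix an algebraic closure $\overline{\mathbb{Q}}$ of $\mathbb{Q}$. All number fields are subfields of $\overline{\mathbb{Q}}$, and $G_F=\mathrm{Gal}(\overline{\mathbb{Q}}/F)$. For an elliptic curve $E$ over a number field $F$, the group $E(F)$ is finitely generated by the Mordell--Weil theorem, so its torsion subgroup $E(F)[\mathrm{tors}]$ is finite; $\exp E(F)[\mathrm{tors}]$ denotes its exponent, the least $N\ge1$ that kills it. Merel's theorem \cite{Merel} bounds $\#E(F)[\mathrm{tors}]$ in terms of the degree $d=[F:\mathbb{Q}]$ alone. We ask how the torsion grows with $d$ in the following family.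

Two elliptic curves are \emph{$\overline{\mathbb{Q}}$-isogenous} if there is a nonconstant morphism between them, defined over $\overline{\mathbb{Q}}$, that sends the origin to the origin. For a number field $F_0$ let
\[
\mathcal{I}_{F_0}=\{E/F:\ E\text{ is $\overline{\mathbb{Q}}$-isogenous to some $E'$ with }j(E')\in F_0\},
\]
where $F$ ranges over all number fields, and for $E/F\in\mathcal{I}_{F_0}$ write $d=[F:\mathbb{Q}]$. The field $F$ need not contain $F_0$, and the degree of the isogeny is not restricted. What the family fixes is the origin of the Galois action on the torsion of $E$: up to an isogeny and a small extension of $F$, it is the restriction of the action of $G_{F_0}$ on the torsion of a curve over $F_0$. For $E/F\in\mathcal{I}_{\mathbb{Q}}$ with $d$ odd one has $\#E(F)[\mathrm{tors}]\le 720720\sqrt{35}\cdot d^{1/2}$; this is quoted in \cite{Talk} as a consequence of work of Bourdon and Najman (2022). The same source poses the following conjecture.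

\medskip
\noindent\textbf{Conjecture} (\cite{Talk})\textbf{.} \emph{For each number field $F_0$ there is $B=B(F_0)>0$, and for each $\epsilon>0$ there is $C_\epsilon=C_\epsilon(F_0)>0$, such that all $E/F\in\mathcal{I}_{F_0}$ satisfy}
\begin{equation}\label{eq:conj}
\exp E(F)[\mathrm{tors}]\le C_\epsilon\, d^{\,B+\epsilon}\qquad\text{and}\qquad \#E(F)[\mathrm{tors}]\le C_\epsilon\, d^{\,B+1+\epsilon}.
\end{equation}
\medskip

Call $B>0$ \emph{admissible} for $F_0$ if it has this property. We prove the conjecture and determine the admissible $B$. A curve is \emph{CM} if its endomorphism ring over $\overline{\mathbb{Q}}$ is larger than $\mathbb{Z}$, and $\omega(n)$ is the number of distinct primes dividing $n$.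

\begin{theorem}\label{thm:nonCM}
Let $F_0$ be a number field. There is $C_0=C_0(F_0)$ such that every non-CM $E/F\in\mathcal{I}_{F_0}$ satisfies
\[
\#E(F)[\mathrm{tors}]\le C_0\cdot 144^{\,\omega(\exp E(F)[\mathrm{tors}])}\cdot d .
\]
\end{theorem}

\begin{theorem}\label{thm:main}
For every number field $F_0$ and every $\epsilon>0$ there is $C_\epsilon=C_\epsilon(F_0)$ with
\[
\exp E(F)[\mathrm{tors}]\le \#E(F)[\mathrm{tors}]\le C_\epsilon\, d^{\,1+\epsilon}\qquad\text{for all }E/F\in\mathcal{I}_{F_0}.
\]
Hence the Conjecture holds with $B=1$. More precisely, there is $C=C(F_0)$ such that $\#E(F)[\mathrm{tors}]\le d\,\exp\bigl(C\frac{\log d}{\log\log d}\bigr)$ for all $E/F\in\mathcal{I}_{F_0}$ with $d\ge3$.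
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $F_0$ be a number field. The first inequality in \eqref{eq:conj} does not hold with any $B<1$, and there is no constant $C$ with $\exp E(F)[\mathrm{tors}]\le Cd$ for all $E/F\in\mathcal{I}_{F_0}$. The admissible $B$ are exactly the $B\ge1$.
\end{theorem}

\subsection{Which exponent to expect}

Write $E(F)[\mathrm{tors}]\cong\mathbb{Z}/N\times\mathbb{Z}/M$ with $M\mid N$. The Weil pairing puts the $M$-th roots of unity in $F$, so $\varphi(M)\le d$ and $M=O_\epsilon(d^{1+\epsilon})$. This explains the shape of \eqref{eq:conj}: the second inequality follows from the first. Theorem~\ref{thm:main} says that the extra factor $d$ is not needed.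

Take a curve $E_0$ over $F_0$ and a point $P$ of order $N$. The degree $[F_0(P):F_0]$ is the size of the orbit of $P$ under $G_{F_0}$. If $G_{F_0}$ acts on $E_0[N]$ through all of $\mathrm{GL}_2(\mathbb{Z}/N)$, the orbit consists of all $N^2\prod_{p\mid N}(1-p^{-2})$ points of order $N$, and $N$ has the size of $d^{1/2}$, as in the odd-degree bound above. If the action is through diagonal matrices and $P$ is a basis vector, the orbit has at most $\varphi(N)$ elements, and $N$ is at least of the size of $d$. This happens for CM curves, which lie in $\mathcal{I}_{F_0}$ for every $F_0$; Section~\ref{sec:lower} turns the remark into the proof of Theorem~\ref{thm:sharp}. So $B=1$ is the natural guess, provided that no curve in the family has a Galois action much smaller than a diagonal torus. To show this, with constants that do not depend on the curve, is the content of Theorem~\ref{thm:nonCM}.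

\subsection{The method}

A non-CM curve $E/F\in\mathcal{I}_{F_0}$ is isogenous to a curve $E_0/F_0$, and $2d$ is at least the index $[G:H]$, where $G$ is the image of $G_{F_0}$ in $\prod_p\mathrm{GL}(T_pE_0)$, the product taken over the primes dividing $\#E(F)[\mathrm{tors}]$, and $H$ is the subgroup that fixes the torsion points (Section~\ref{sec:reduction}). One has to show that each prime $p$ contributes about $\#E(F)[p^\infty]$ to the index and that the contributions multiply. A theorem of Arai \cite{Arai} makes the $p$-adic image uniformly large for one prime at a time, and so handles a fixed finite set of primes (Section~\ref{sec:small}). For the other primes we construct subgroups of $G$ that act at $p$ only, out of inertia groups at $p$ (Sections~\ref{sec:inertia} and \ref{sec:large}). Section~\ref{sec:prime} shows the mechanism for a single point of prime order. For CM curves we quote Clark and Pollack \cite{CP}.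

\section{The lower bound}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $E$ be the curve $y^2=x^3-x$ over $K=\mathbb{Q}(i)$. It has $j=1728\in F_0$, and $\mathbb{Z}[i]$ acts on it by endomorphisms defined over $K$, with $i$ acting by $(x,y)\mapsto(-x,iy)$. For $X\ge5$ let $N$ be the product of the primes $p\le X$ with $p\equiv1\pmod 4$. For each such $p$ choose one Gaussian prime $\pi_p\mid p$, and let $\nu=\prod_p\pi_p$. Then
\[
E[\nu]\cong\mathbb{Z}[i]/\nu\cong\prod_p\mathbb{Z}[i]/\pi_p\cong\mathbb{Z}/N .
\]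
This cyclic group is stable under $G_K$, because $\nu$ is defined over $K$, so the orbit of a generator $P$ has at most $\varphi(N)$ elements. For $F=K(P)$ we obtain $E/F\in\mathcal{I}_{F_0}$ with $d\le2\varphi(N)$ and $\exp E(F)[\mathrm{tors}]\ge N$.

Suppose the first inequality in \eqref{eq:conj} holds with $B<1$, and choose $\epsilon$ with $0<B+\epsilon<1$. Then $N\le C_\epsilon(2N)^{B+\epsilon}$ for arbitrarily large $N$, which is false. Moreover
\[
\frac{\exp E(F)[\mathrm{tors}]}{d}\ge\frac{N}{2\varphi(N)}=\frac12\prod_{p\le X,\ p\equiv1\,(4)}\Bigl(1-\frac1p\Bigr)^{-1},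
\]
and the right side tends to infinity with $X$, since $\sum_{p\equiv1\,(4)}1/p$ diverges by Dirichlet's theorem. So no bound $\exp E(F)[\mathrm{tors}]\le Cd$ holds. Finally, every $B\ge1$ is admissible by Theorem~\ref{thm:main}, whose proof does not use the present theorem.
\end{proof}

\section{Tools}\label{sec:tools}

\subsection{Quoted results}

For an elliptic curve $E$ over a number field $K$ and a prime $p$, the Tate module $T_pE=\varprojlim E[p^k]$ is a free $\mathbb{Z}_p$-module of rank $2$. With $V_pE=T_pE\otimes\mathbb{Q}$ one has $E[p^\infty]=V_pE/T_pE$ and $E[p]\cong T_pE/pT_pE$. The group $G_K$ acts through $\rho_{E,p}:G_K\to\mathrm{GL}(T_pE)\cong\mathrm{GL}_2(\mathbb{Z}_p)$, and $\det\rho_{E,p}$ is the $p$-adic cyclotomic character $\chi$. We use the following results.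

\begin{itemize}
\item[(Me)] (Merel \cite{Merel}.) For each $D$ there is $M(D)$ such that if an elliptic curve over a number field of degree at most $D$ has a rational point of prime order $p$, then $p\le M(D)$. More generally, torsion over number fields of degree at most $D$ is bounded in terms of $D$.
\item[(Ar)] (Arai \cite{Arai}; see also Cadoret--Tamagawa \cite{CT}.) For a number field $K$ and a prime $p$ there is $r$ such that $\rho_{E,p}(G_K)\supseteq1+p^rM_2(\mathbb{Z}_p)$ for all $E/K$ with $j(E)$ outside a finite set.
\item[(CP)] (Clark--Pollack \cite{CP}.) There is an absolute constant $C$ with $\#E(F)[\mathrm{tors}]\le C\,d\log\log d$ for all CM curves $E/F$ with $d=[F:\mathbb{Q}]\ge3$.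
\item[(S1)] (\cite[Prop.~15]{Serre72}.) A subgroup of $\mathrm{GL}_2(\mathbb{F}_p)$ of order divisible by $p$ contains $\mathrm{SL}_2(\mathbb{F}_p)$ or lies in a Borel subgroup, that is, stabilizes a line.
\item[(S2)] (\cite[Prop.~16]{Serre72}.) A subgroup of $\mathrm{PGL}_2(\mathbb{F}_p)$ of order prime to $p$ is cyclic, dihedral, or isomorphic to $A_4$, $S_4$ or $A_5$.
\item[(S3)] (\cite[Ch.~IV, \S3.4]{SerreBook}.) For $p\ge5$, a closed subgroup of $\mathrm{SL}_2(\mathbb{Z}_p)$ that surjects onto $\mathrm{SL}_2(\mathbb{F}_p)$ is $\mathrm{SL}_2(\mathbb{Z}_p)$.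
\end{itemize}

\subsection{Facts from group theory}

\begin{itemize}
\item[(G1)] Let $B$ be a subgroup of finite index in $A$, and let $\phi$ be a homomorphism from $A$ with kernel $N$. Then
\[
[A:B]=[A:BN]\,[BN:B]=[\phi(A):\phi(B)]\,[N:N\cap B].
\]
Also $[A:B]\ge[A_1:A_1\cap B]$ for every subgroup $A_1$ of $A$.
\item[(G2)] A group is not the union of two proper subgroups $A_1,A_2$: if $a_1\in A_2\setminus A_1$ and $a_2\in A_1\setminus A_2$, then $a_1a_2$ lies in neither.
\item[(G3)] (Schur--Zassenhaus.) Let $A$ be a profinite group and $U$ an open normal pro-$p$ subgroup of index prime to $p$. Then $U$ has a complement, that is, a finite subgroup of $A$ mapping isomorphically onto $A/U$, and any two complements are conjugate under $U$. For finite $A$ this is the classical theorem. In general, the complements (or the conjugating elements) in the finite quotients $A/N$, with $N\subset U$ open and normal in $A$, form an inverse system of nonempty finite sets, and its limit is nonempty.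
\end{itemize}

\begin{lemma}\label{lem:powers}
Let $p$ be a prime, $r\ge2$, $c\ge1$, and let $p^a$ be the exact power of $p$ dividing $c!$. Every subgroup of index at most $c$ in $1+p^rM_2(\mathbb{Z}_p)$ contains $1+p^{r+a}M_2(\mathbb{Z}_p)$.
\end{lemma}

\begin{proof}
Let $B$ be such a subgroup. The action on the cosets of $B$ is a homomorphism to a symmetric group of order dividing $c!$ with kernel inside $B$, so $B$ contains all $c!$-th powers. For $k\ge2$ the series $\exp$ and $\log$ are inverse bijections between $p^kM_2(\mathbb{Z}_p)$ and $1+p^kM_2(\mathbb{Z}_p)$. If $g=\exp(x)$ with $x\in p^{r+a}M_2(\mathbb{Z}_p)$, then $x/c!\in p^rM_2(\mathbb{Z}_p)$ and $g=\exp(x/c!)^{c!}\in B$.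
\end{proof}

\section{Inertia at large primes}\label{sec:inertia}

Fix the number field $F_0$; let $d_0$ be its degree and $h$ its class number. Fix $p_0=p_0(F_0)\ge37$ such that every prime $p>p_0$ is unramified in $F_0$ and $p_0\ge M(24hd_0)$. Primes $p>p_0$ are called \emph{large}, and $S$ is the finite set of primes $p\le p_0$. In this section and the next, $E_0$ is any elliptic curve over $F_0$, $T_q=T_qE_0$ for each prime $q$, and $p$ is a large prime.

\subsection{The groups $J_w$}

Let $w$ be a place of $\overline{\mathbb{Q}}$ above $p$. It gives an embedding $\overline{\mathbb{Q}}\subset\overline{\mathbb{Q}}_p$, and because $p$ is unramified in $F_0$ the inertia group $I_w\subset G_{F_0}$ is $\mathrm{Gal}(\overline{\mathbb{Q}}_p/\mathbb{Q}_p^{\mathrm{nr}})$. The wild inertia group $P_w$ is the normal pro-$p$ subgroup of $I_w$ with $I_w/P_w\cong\prod_{\ell\ne p}\mathbb{Z}_\ell$. Hence for each $e$ prime to $p$ the group $I_w$ has exactly one open subgroup of index $e$; it is normal with cyclic quotient and contains $P_w$.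

Since $p\ge5$, the curve $E_0$ acquires semistable (good or multiplicative) reduction over a smallest extension $K_w$ of $\mathbb{Q}_p^{\mathrm{nr}}$, of degree $e_w\in\{1,2,3,4,6\}$. Let $J_w=\mathrm{Gal}(\overline{\mathbb{Q}}_p/K_w)$, the open subgroup of index $e_w$ in $I_w$. The number $e_w$ depends only on the place of $F_0$ below $w$, so
\[
J_{gw}=gJ_wg^{-1},\qquad P_{gw}=gP_wg^{-1}\qquad(g\in G_{F_0}).
\]
We call $w$ \emph{good} or \emph{multiplicative} according to the reduction of $E_0$ over $K_w$, and a good place is \emph{supersingular} if the reduced curve has no point of order $p$ over $\overline{\mathbb{F}}_p$. The standard facts on reduction read as follows.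

\begin{itemize}
\item[(I1)] If $w$ is good, $J_w$ acts trivially on $T_q$ for all $q\ne p$ (N\'eron--Ogg--Shafarevich).
\item[(I2)] If $w$ is multiplicative, $E_0$ is a Tate curve over $K_w$, so for every prime $q$ there is an exact sequence of $J_w$-modules $0\to\mathbb{Z}_q(1)\to T_q\to\mathbb{Z}_q\to0$. For $q\ne p$ inertia acts trivially on both ends, so $J_w$ acts on $T_q$ through a subgroup of the pro-$q$ group $\bigl(\begin{smallmatrix}1&*\\0&1\end{smallmatrix}\bigr)$.
\item[(I3)] $P_w$ acts trivially on $T_q$ for all $q\ne p$. Indeed $P_w\subset J_w$, and the image of $P_w$ in $\mathrm{GL}(T_q)$ is pro-$p$ and, by (I1) and (I2), pro-$q$.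
\item[(I4)] If $w$ is not supersingular, there is an exact sequence of $J_w$-modules $0\to A_w\to T_p\to B_w\to0$ with $A_w,B_w$ free of rank $1$, where $J_w$ acts on $A_w$ by $\chi$ and trivially on $B_w$. For multiplicative $w$ this is the sequence in (I2). For good $w$, $B_w$ is the Tate module of the reduced curve, and the action on the kernel $A_w$ is the determinant $\chi$.
\end{itemize}

The extension $\mathbb{Q}_p(\mu_{p^\infty})/\mathbb{Q}_p$ is totally ramified, so $\chi(I_w)=\mathbb{Z}_p^\times$, and $X_w=\chi(J_w)$ has index dividing $e_w$. This index is prime to $p$, so $X_w\supseteq1+p\mathbb{Z}_p$, and the image $\bar X_w$ of $X_w$ in $\mathbb{F}_p^\times$ has order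
\begin{equation}\label{eq:fw}
f_w\ge\frac{p-1}{6}>5 .
\end{equation}
In (I4), a vector on which $J_w$ acts by $\chi$ maps to $0$ in $B_w$, because $\chi|_{J_w}\ne1$. So $A_w$ is the set of all such vectors in $T_p$; it is unique, and $A_{gw}=gA_w$.

\subsection{Unramified lines and Merel's theorem}

By (I4), the group $J_w$ may fix a point of order $p$. The next lemma says that a rational line cannot consist of points fixed by all $J_w$ at once. Some statement of this kind is necessary, and it can hold only beyond a bound such as $M(d_0)$: if $E_0$ has an $F_0$-rational point of order $p$, then $p$-torsion costs no degree at all.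

\begin{lemma}\label{lem:merel}
Let $E_1$ be an elliptic curve over $F_0$, let $p$ be a large prime, and let $l\subset E_1[p]$ be a $G_{F_0}$-stable line with character $\lambda:G_{F_0}\to\mathbb{F}_p^\times$. Then $\lambda(J_w)\ne1$ for some $w\mid p$.
\end{lemma}

\begin{proof}
Suppose $\lambda(J_w)=1$ for all $w\mid p$. Since $I_w/J_w$ has order $e_w\mid12$, the character $\lambda^{12}$ is trivial on $I_w$ for $w\mid p$. Let $w\nmid p$ be a finite place, of residue characteristic $\ell$. If $E_1$ has potentially good reduction at $w$, then $I_w$ acts on $T_pE_1$ through a finite group that embeds in the automorphism group of an elliptic curve over $\overline{\mathbb{F}}_\ell$ (Serre--Tate), and the order of such a group divides $24$; so $\lambda^{24}(I_w)=1$. If the reduction is potentially multiplicative, $E_1$ becomes a Tate curve over an extension of degree at most $2$, so a subgroup of index at most $2$ in $I_w$ acts unipotently on $E_1[p]$, and $\lambda^2(I_w)=1$. A complex conjugation has order $2$ and is killed by $\lambda^2$. Thus $\lambda^{24}$ is unramified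 at all places, finite and real. It therefore factors through the Galois group of the Hilbert class field, which has order $h$, and $\lambda^{24h}=1$. The image of $\lambda$ is cyclic, hence of order at most $24h$, and over the fixed field of $\ker\lambda$, of degree at most $24hd_0$ over $\mathbb{Q}$, the curve $E_1$ has a point of order $p$. By (Me), $p\le M(24hd_0)\le p_0$, a contradiction.
\end{proof}

\subsection{Valuations of supersingular torsion points}

At a supersingular place there is no filtration as in (I4). Instead, all $p$-power torsion lies in the formal group, and ramification can be read off from valuations. Let $\mathcal{O}$ be a complete discrete valuation ring with residue characteristic $p$ and fraction field $\hat L$ of characteristic $0$. Let $v$ be its normalized valuation, extended to an algebraic closure, and let $\overline{\mathfrak{m}}=\{v>0\}$. For an elliptic curve $E_1/\hat L$ with good reduction, the parameter $-x/y$ of a minimal Weierstrass equation identifies the kernel of reduction with $\overline{\mathfrak{m}}$, with group law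 given by the formal group $\hat E_1$ over $\mathcal{O}$; rational points of the kernel correspond to elements of the maximal ideal of $\mathcal{O}$. If the reduction is supersingular, every point of $p$-power order lies in the kernel of reduction, and we write $v(y)$ for the valuation of the parameter of such a point $y$.

\begin{lemma}\label{lem:formal}
Let $E_1,E_2$ be elliptic curves over $\hat L$ with good supersingular reduction, and let $f:E_1\to E_2$ be an isogeny over $\hat L$ of $p$-power degree with kernel $\Phi$.
\begin{itemize}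
\item[(a)] If $y\in E_1[p^\infty]\setminus\Phi$, then $v(f(y))=\sum_{y'\in y+\Phi}v(y')$.
\item[(b)] $\sum_{0\ne y\in E_2[p]}v(y)=v(p)$.
\end{itemize}
\end{lemma}

\begin{proof}
The isogeny extends to the smooth models over $\mathcal{O}$, so it induces a homomorphism of formal groups $\hat f\in\mathcal{O}[[X]]$, and it reduces to an isogeny of the same degree $\#\Phi$. The reduction of $\hat f$ is therefore nonzero, and its order of vanishing at $0$, the ramification index of the reduced isogeny at the origin, is at most $\#\Phi$. By Weierstrass preparation $\hat f=u\cdot\Psi$ with $u$ a unit of $\mathcal{O}[[X]]$ and $\Psi$ a monic polynomial of degree at most $\#\Phi$. Since $\Psi$ vanishes at the $\#\Phi$ points of $\Phi$,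
\begin{equation}\label{eq:factor}
\hat f(X)=u(X)\prod_{z\in\Phi}(X-z).
\end{equation}
The formal difference $X-_{\hat E_1}Y$ vanishes for $X=Y$ and has linear term $X-Y$, so it is $X-Y$ times a unit of $\mathcal{O}[[X,Y]]$. Units take values of valuation $0$ on $\overline{\mathfrak{m}}$. Hence $v(f(y))=\sum_{z\in\Phi}v(y-z)=\sum_{z\in\Phi}v(y-_{\hat E_1}z)$, which is (a). For (b), apply \eqref{eq:factor} to multiplication by $p$ on $E_2$, whose series is $pX+\cdots$. The linear coefficients give $p=u(0)\prod_{0\ne y\in E_2[p]}(-y)$.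
\end{proof}

\section{One point of prime order}\label{sec:prime}

The smallest case of Theorem~\ref{thm:nonCM} is $E=E_0$, $F\supseteq F_0$, with torsion group of large prime order. It already shows where a lower bound for the degree comes from when nothing is known about the image of $G_{F_0}$.

\begin{proposition}\label{prop:prime}
Let $p$ be a large prime and $P\in E_0[p]$ a nonzero point. Then $[F_0(P):F_0]\ge(p-1)/6$.
\end{proposition}

\begin{proof}
The degree is the size of the $G_{F_0}$-orbit of $P$, so it is at least the size of the $J_w$-orbit of $P$ for each $w\mid p$.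

Suppose some $w\mid p$ is supersingular. Let $L=K_w(P)$, so that $[L:K_w]$ is the size of the $J_w$-orbit, and let $v$ be the normalized valuation of the completion of $L$. As $L/\mathbb{Q}_p^{\mathrm{nr}}$ is totally ramified, $v(p)=e_w[L:K_w]$. The $p-1$ nonzero multiples of $P$ are $L$-rational, so each has valuation at least $1$. Lemma~\ref{lem:formal}(b) gives $p-1\le v(p)\le6[L:K_w]$.

Suppose no $w\mid p$ is supersingular. Fix $w$ and a basis $\bar a,\bar b$ of $E_0[p]$ with $\bar a$ spanning $A_w/pA_w$. By (I4), $J_w$ acts by matrices $\bigl(\begin{smallmatrix}x&c\\0&1\end{smallmatrix}\bigr)$ with $x$ running through $\bar X_w$. Such a matrix sends $P=s\bar a+t\bar b$ to $(xs+ct)\bar a+t\bar b$, so $J_w$ moves the coordinate $s\in\mathbb{F}_p$ through a group $\mathcal{A}$ of affine maps $s\mapsto xs+ct$. If $\mathcal{A}$ contains a nontrivial translation, it is transitive on $\mathbb{F}_p$ and the orbit has $p$ elements. Otherwise $\mathcal{A}\cong\bar X_w$ is generated by one map with linear part $x$ of order $f_w>1$. This map has a unique fixed point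 $s_0$, and it multiplies $s-s_0$ by $x$; so the orbits are $\{s_0\}$ and sets of size $f_w$. By \eqref{eq:fw}, either the orbit of $P$ has at least $(p-1)/6$ elements or $P$ is fixed by $J_w$.

It remains to exclude that $P$ is fixed by $J_w$ for every $w\mid p$. The subspace $U\subset E_0[p]$ fixed by all these groups is $G_{F_0}$-stable, since $gJ_wg^{-1}=J_{gw}$, and $U\ne E_0[p]$, since $\bar X_w\ne1$. If $P\in U$, then $U$ is a line that contradicts Lemma~\ref{lem:merel}.
\end{proof}

Four things stand between this argument and Theorem~\ref{thm:nonCM}.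

\emph{Several primes.} The proof bounds a ramification index at $p$. Ramification indices $e$ at $p$ and $e'$ at $q$ bound the degree of a field below by $\max(e,e')$, and we need a product. So we look for normal subgroups of the Galois image that act at one prime only. By (I2) the groups $J_w$ themselves need not have this property.

\emph{Prime powers and rank two.} For $E(F)[p^\infty]\cong\mathbb{Z}/p^n\times\mathbb{Z}/p^m$ we need a contribution of about $p^{n+m}$. One nonsupersingular place supplies a one-dimensional torus $\mathrm{diag}(x,1)$, which can fix points of every order $p^n$. Two places in suitable position must be combined into a two-dimensional torus.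

\emph{The isogeny.} The torsion points lie on $E$, whose Tate module is a different lattice in $V_pE_0$, in an arbitrary position.

\emph{Small primes.} For $p\in S$ none of the local statements above is available.

\section{Reduction to an index}\label{sec:reduction}

From now until the end of Section~\ref{sec:assembly}, $E/F\in\mathcal{I}_{F_0}$ is non-CM. Choose an elliptic curve $E_0/F_0$ that is $\overline{\mathbb{Q}}$-isogenous to $E$; it exists because every $j\in F_0$ is the $j$-invariant of a curve over $F_0$, and it is non-CM. No constant below depends on $E_0$.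

Let $F_1=FF_0$, so $[F_1:F_0]\le d$. Because the curves are non-CM, $\mathrm{Hom}_{\overline{\mathbb{Q}}}(E_0,E)$ is free of rank $1$ over $\mathbb{Z}$, and $G_{F_1}$ acts on a generator $\phi$ by a sign. So $\phi$ is defined over a field $F_2$ with $[F_2:F_1]\le2$, and $[F_2:F_0]\le2d$.

For each prime $p$ put $T_p=T_pE_0$, $V_p=T_p\otimes\mathbb{Q}$ and $M_p=\mathrm{End}(T_p)\cong M_2(\mathbb{Z}_p)$. The isogeny induces an isomorphism $V_p\to V_pE$ of $G_{F_2}$-modules. Let $\Lambda_p\subset V_p$ be the preimage of $T_pE$. It is a $G_{F_2}$-stable lattice containing $T_p$, and $E[p^\infty]\cong V_p/\Lambda_p$ over $G_{F_2}$. Let $\Theta_p\supseteq\Lambda_p$ be the lattice with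
\[
\Theta_p/\Lambda_p=E(F)[p^\infty]\cong\mathbb{Z}/p^{n_p}\times\mathbb{Z}/p^{m_p},\qquad n_p\ge m_p\ge0,
\]
and let $\Pi$ be the finite set of primes with $n_p\ge1$. Then
\[
\#E(F)[\mathrm{tors}]=\prod_{p\in\Pi}p^{n_p+m_p},\qquad\omega(\exp E(F)[\mathrm{tors}])=\#\Pi .
\]
An element $g$ that fixes the points of $\Theta_p/\Lambda_p$ is one with $(g-1)\Theta_p\subset\Lambda_p$. So put
\[
\mathfrak{a}_p=\{x\in M_p:\ x\Theta_p\subset\Lambda_p\},\qquad H_p=\{g\in\mathrm{GL}(T_p):\ g-1\in\mathfrak{a}_p\}.
\]
The set $H_p$ is an open subgroup of $\mathrm{GL}(T_p)$ that stabilizes $\Lambda_p$. Indeed, if $g\in H_p$ then $g\Lambda_p\subset\Lambda_p$ because $\Lambda_p\subset\Theta_p$, and $g\Lambda_p=\Lambda_p$ because $\det g$ is a unit. The identities $gh-1=g(h-1)+(g-1)$ and $g^{-1}-1=-g^{-1}(g-1)$ then show that $H_p$ is a group, and it is open because $p^kM_p\subset\mathfrak{a}_p$ for large $k$.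

Let $G$ be the image of $G_{F_0}$ in $\prod_{p\in\Pi}\mathrm{GL}(T_p)$, let $G_p$ be its projection to the factor $p$, and let $H=G\cap\prod_{p\in\Pi}H_p$. The group $G_{F_2}$ fixes $E(F)[\mathrm{tors}]$, so its image lies in $H$, and
\begin{equation}\label{eq:degree}
[G:H]\le[F_2:F_0]\le2d .
\end{equation}
Theorem~\ref{thm:nonCM} follows from \eqref{eq:degree} and the next proposition, with $C_0=2/c$.

\begin{proposition}\label{prop:index}
There is $c=c(F_0)>0$, depending only on $F_0$, such that
\[
[G:H]\ge c\prod_{p\in\Pi}\frac{p^{n_p+m_p}}{144}.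
\]
\end{proposition}

We say that a subgroup of $G$ \emph{lies in the $p$-component} if its elements have trivial components at all $q\ne p$; we then regard it as a subgroup of $\mathrm{GL}(T_p)$. The index will be collected in three layers. For each large $p\in\Pi$ we construct a closed normal subgroup $K_p$ of $G$ in the $p$-component; these contribute $\prod_p[K_p:K_p\cap H_p]$. For some large primes $K_p$ is pro-$p$ and misses a factor of size about $p$ or $p^2$, which we recover in a finite quotient of $G$. What remains after these two layers still contains a uniformly large group at the small primes.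

\section{Indices of $H_p$ in three groups}\label{sec:lattice}

This section is linear algebra over $\mathbb{Z}_p$ and deals with the isogeny: the bounds hold for every position of $\Lambda_p\subset\Theta_p$ relative to $T_p$. Fix $p\in\Pi$ and drop it from the notation $T,V,M,\Lambda,\Theta,\mathfrak{a},n,m$; recall that $n\ge1$. Choose a basis $f_1,f_2$ of $\Lambda$ with $\Theta=\langle p^{-n}f_1,p^{-m}f_2\rangle$, and let $\mathfrak{h}=\{x\in\mathrm{End}(V):x\Theta\subset\Lambda\}$, so that $\mathfrak{a}=\mathfrak{h}\cap M$. In the basis $f_1,f_2$, the elements of $\mathfrak{h}$ are the matrices with first column in $p^n\mathbb{Z}_p^2$ and second column in $p^m\mathbb{Z}_p^2$. Determinant and trace do not depend on the basis, so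
\begin{equation}\label{eq:dettr}
\det x\in p^{n+m}\mathbb{Z}_p,\qquad\operatorname{tr}x\in p^m\mathbb{Z}_p\qquad(x\in\mathfrak{a}).
\end{equation}

\begin{lemma}\label{lem:SL}
\begin{itemize}
\item[(a)] If $p$ is odd, $[\mathrm{SL}(T):\mathrm{SL}(T)\cap H_p]\ge\frac12p^{n+2m}$.
\item[(b)] For any $p$ and $s\ge2$, the group $U^1=\mathrm{SL}(T)\cap(1+p^sM)$ satisfies $[U^1:U^1\cap H_p]\ge p^{n+2m-4s-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\mu$ be the additive Haar measure on $\mathrm{End}(V)$ with $\mu(M)=1$. Left or right multiplication by $g\in\mathrm{GL}(V)$ scales $\mu$ by $|\det g|_p^2$. So conjugation preserves $\mu$, and indices of open subgroups of $\mathrm{GL}(T)$ are quotients of measures. The order $\mathrm{End}(\Lambda)$ is conjugate to $M$ and contains $\mathfrak{h}$ with index $p^{2n+2m}$, so $\mu(\mathfrak{a})\le\mu(\mathfrak{h})=p^{-2(n+m)}$.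

Let $U=\mathrm{GL}(T)$ in (a) and $U=1+p^sM$ in (b), and $U^1=U\cap\mathrm{SL}(T)$. Since $U\cap H_p\subset1+\mathfrak{a}$, (G1) for the determinant gives
\[
[\det U:\det(U\cap H_p)]\cdot[U^1:U^1\cap H_p]=[U:U\cap H_p]\ge\mu(U)\,p^{2(n+m)} .
\]
To bound the first factor from above, note that $p^n\Theta\subset\Lambda$, so every scalar $t\in1+p^n\mathbb{Z}_p$ lies in $H_p$; its determinant is $t^2$.

(a) For odd $p$ the squares of $1+p^n\mathbb{Z}_p$ fill $1+p^n\mathbb{Z}_p$, so the first factor is at most $[\mathbb{Z}_p^\times:1+p^n\mathbb{Z}_p]\le p^n$. Also $\mu(U)=(1-p^{-1})(1-p^{-2})\ge\frac23\cdot\frac89>\frac12$.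

(b) Let $k=\max(n,s)\ge2$. The squares of $1+p^k\mathbb{Z}_p$ contain $1+p^{k+1}\mathbb{Z}_p$; for $p=2$ this uses $k\ge2$. Since $\det U\subset1+p^s\mathbb{Z}_p$, the first factor is at most $p^{k+1-s}\le p^{n+1}$. Also $\mu(U)=p^{-4s}$.
\end{proof}

The third group is a diagonal torus. For $\Lambda=T=\langle e_1,e_2\rangle$, the choices $\Theta=\langle p^{-n}e_1,e_2\rangle$ and $\Theta=p^{-n}T$ give indices $p^{n-1}$ and $p^{2n-2}$ in the next lemma, so both of its bounds are attained.

\begin{lemma}\label{lem:torus}
Let $e_1,e_2$ be a basis of $T$, let $R=\mathbb{Z}_p\times\mathbb{Z}_p\subset M$ be the ring of diagonal matrices, and let $D^1=1+pR$. Then $[D^1:D^1\cap H_p]\ge p^{n-1}$ if $m=0$, and $[D^1:D^1\cap H_p]\ge p^{n+m-2}$ if $m\ge1$.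
\end{lemma}

\begin{proof}
Let $N=R\cap\mathfrak{a}$, and let $\delta\in\{0,1,2\}$ be the $\mathbb{F}_p$-dimension of the image of $N$ in $R/pR$. Then $D^1\cap H_p=1+(pR\cap N)$. Additive Haar measure on $R$ is invariant under multiplication by units, so
\begin{equation}\label{eq:torusindex}
[D^1:D^1\cap H_p]=[pR:pR\cap N]=\frac{[R:N]\,[N:pR\cap N]}{[R:pR]}=[R:N]\,p^{\delta-2}.
\end{equation}
Let $p^i\mathbb{Z}_p$ and $p^j\mathbb{Z}_p$ be the projections of $\Theta$ to the two coordinates. The vectors with first coordinate in $p^{i+1}\mathbb{Z}_p$ form a proper subgroup of $\Theta$, and so do those with second coordinate in $p^{j+1}\mathbb{Z}_p$. By (G2) there is $\xi\in\Theta$ whose coordinates have valuations exactly $i$ and $j$. The map $x\mapsto x\xi$ is a bijection from $R$ onto $R\xi=p^i\mathbb{Z}_pe_1\oplus p^j\mathbb{Z}_pe_2$, and $R\xi\supseteq\Theta\supseteq\Lambda$. Let $N'\subset R$ be the preimage of $\Lambda$. Then $N\subset N'$ and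
\begin{equation}\label{eq:chain}
[R:N]\ge[R:N']=[R\xi:\Lambda]\ge[\Theta:\Lambda]=p^{n+m}.
\end{equation}
With \eqref{eq:torusindex} this settles the case $m\ge1$ and the case $m=0$, $\delta\ge1$.

Let $m=0$ and $\delta=0$. It suffices to show $[R:N]\ge p^{n+1}$. Otherwise equality holds throughout \eqref{eq:chain}, so $\Theta=R\xi$, $N=N'$ and $\Lambda=N\xi$. Then $N=\{x\in R:xR\xi\subset\Lambda\}$ is an ideal of the commutative ring $R$, say $N=p^k\mathbb{Z}_p\times p^l\mathbb{Z}_p$, and $R/N\cong R\xi/N\xi=\Theta/\Lambda$ is cyclic. Hence $k=0$ or $l=0$, which contradicts $\delta=0$.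
\end{proof}

\section{Large primes}\label{sec:large}

Let $\bar G_p\subset\mathrm{GL}(E_0[p])$ be the image of $G_{F_0}$. We divide $\Pi$ into $\Pi_{\mathrm{sm}}=\Pi\cap S$ and three sets of large primes:
\begin{itemize}
\item $p\in\Pi_{\mathrm{SL}}$ if $\bar G_p\supseteq\mathrm{SL}_2(\mathbb{F}_p)$;
\item $p\in\Pi_{\mathrm{ss}}$ if $p\notin\Pi_{\mathrm{SL}}$ and some $w\mid p$ is supersingular;
\item $p\in\Pi_{\mathrm{ord}}$ if $p\notin\Pi_{\mathrm{SL}}$ and no $w\mid p$ is supersingular.
\end{itemize}
For a large prime $p\in\Pi$ we write $n,m$ for $n_p,m_p$, and $\Gamma_w$ for the image of $J_w$ in $\mathrm{GL}(T_p)$, $w\mid p$.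

\subsection{Image containing $\mathrm{SL}_2(\mathbb{F}_p)$}

Here $G_p$ is large, and the question is how much of it is independent of the other primes. A quotient of $G_p$ can be tied to another prime $q$ only if it also appears inside $\mathrm{GL}_2(\mathbb{Z}_q)$. For abelian quotients we cannot exclude this; for the simple group $\mathrm{PSL}_2(\mathbb{F}_p)$ we can. We say that a finite nonabelian simple group $\Sigma$ \emph{occurs} in a profinite group $A$ if $\Sigma\cong U/U_1$ for a closed subgroup $U\subset A$ and an open normal subgroup $U_1$ of $U$.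

\begin{lemma}\label{lem:occur}
\begin{itemize}
\item[(a)] Let $A_1$ be a closed normal subgroup of a profinite group $A$. If $\Sigma$ occurs in $A$, it occurs in $A_1$ or in $A/A_1$. If $\Sigma$ occurs in $A/A_1$, it occurs in $A$.
\item[(b)] If $p\ge7$, then $\mathrm{PSL}_2(\mathbb{F}_p)$ does not occur in a finite product of groups $\mathrm{GL}_2(\mathbb{Z}_q)$ with $q\ne p$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\Sigma=U/U_1$. The image of $U\cap A_1$ in $\Sigma$ is normal. If it is $\Sigma$, then $\Sigma$ occurs in $A_1$. If it is trivial, $\Sigma$ is a quotient of $U/(U\cap A_1)\subset A/A_1$. For the second statement take preimages in $A$.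

(b) By (a) and induction it suffices to treat one factor. Let $\Sigma=\mathrm{PSL}_2(\mathbb{F}_p)$, of order $p(p^2-1)/2\ge168$, and suppose it occurs in $\mathrm{GL}_2(\mathbb{Z}_q)$. It does not occur in a pro-$q$ group or in a solvable group. The kernel of $\mathrm{GL}_2(\mathbb{Z}_q)\to\mathrm{GL}_2(\mathbb{F}_q)$ is pro-$q$, so $\Sigma$ occurs in $\mathrm{GL}_2(\mathbb{F}_q)$ by (a); this group is solvable for $q\le3$, so $q\ge5$. The determinant has abelian image and $\{\pm1\}$ is abelian, so two more applications of (a) show that $\Sigma$ is a quotient of a subgroup $U$ of $\mathrm{PSL}_2(\mathbb{F}_q)$. If $q\nmid\#U$, then $U$ is solvable or has order $60$ by (S2), which is impossible. If $q\mid\#U$, then by (S1) the preimage of $U$ in $\mathrm{SL}_2(\mathbb{F}_q)$ lies in a Borel subgroup, which is solvable, or is everything. So $U=\mathrm{PSL}_2(\mathbb{F}_q)$, which is simple, and $\Sigma\cong U$. Then $p(p^2-1)=q(q^2-1)$, and $p=q$, a contradiction.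
\end{proof}

\begin{proposition}\label{prop:SL}
Let $p\in\Pi_{\mathrm{SL}}$. Then $G$ contains $K_p=\mathrm{SL}(T_p)$, placed in the $p$-component. It is a closed normal subgroup of $G$, and $[K_p:K_p\cap H_p]\ge\frac12p^{n+m}$.
\end{proposition}

\begin{proof}
Let $N_p$ be the kernel of the projection of $G$ to $\prod_{q\in\Pi,\,q\ne p}\mathrm{GL}(T_q)$, and let $\bar N_p$ be its image in $\bar G_p$, a normal subgroup. By Lemma~\ref{lem:occur}, $\mathrm{PSL}_2(\mathbb{F}_p)$ does not occur in $G/N_p$, hence not in its quotient $\bar G_p/\bar N_p$. The group $\bar N_p\cap\mathrm{SL}_2(\mathbb{F}_p)$ is normal in $\mathrm{SL}_2(\mathbb{F}_p)$, so it is $\mathrm{SL}_2(\mathbb{F}_p)$ or is contained in $\{\pm1\}$. In the second case the image of $\mathrm{SL}_2(\mathbb{F}_p)$ in $\bar G_p/\bar N_p$ would have the quotient $\mathrm{PSL}_2(\mathbb{F}_p)$. So $\bar N_p\supseteq\mathrm{SL}_2(\mathbb{F}_p)$. The closure of the commutator subgroup of $N_p$ lies in $\mathrm{SL}(T_p)$, and it surjects onto $\mathrm{SL}_2(\mathbb{F}_p)$ because that group is perfect. By (S3)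 it equals $\mathrm{SL}(T_p)$. The index bound is Lemma~\ref{lem:SL}(a).
\end{proof}

\subsection{A supersingular place}

A supersingular place is good, so by (I1) the whole group $J_w$ acts at $p$ only. It remains to extend the valuation count of Section~\ref{sec:prime}. Applied to multiplication by $p^n$, formula \eqref{eq:factor} gives $p^{n+m}-1\le n\,v(p)$, which loses a factor $n$. Dividing first by the points of order less than $p^n$ avoids the loss.

\begin{proposition}\label{prop:ss}
Let $p\in\Pi_{\mathrm{ss}}$, let $w\mid p$ be supersingular, and let $K_p$ be the closed normal subgroup of $G$ generated by the image of $J_w$. Then $K_p$ lies in the $p$-component, and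
\[
[K_p:K_p\cap H_p]\ge[\Gamma_w:\Gamma_w\cap H_p]\ge\tfrac16\bigl(1-\tfrac1p\bigr)p^{n+m}\ge\tfrac1{12}p^{n+m}.
\]
\end{proposition}

\begin{proof}
The first assertion follows from (I1), and the first inequality from $K_p\supseteq\Gamma_w$ and (G1). Let $J'\subset J_w$ be the preimage of $H_p$ and $L$ its fixed field, so $[L:K_w]=[\Gamma_w:\Gamma_w\cap H_p]$. With $v$ the normalized valuation of the completion $\hat L$, we have $v(p)=e_w[L:K_w]\le6[L:K_w]$. So it suffices to prove
\begin{equation}\label{eq:ss}
\bigl(1-\tfrac1p\bigr)p^{n+m}\le v(p).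
\end{equation}
The group $J'$ stabilizes $\Lambda_p$, so $\Lambda_p/T_p$ is a finite $J'$-stable subgroup of $E_0[p^\infty]=V_p/T_p$. The quotient $E_1$ of $E_0$ by it is defined over $L$, has $E_1[p^\infty]=V_p/\Lambda_p$, and has good supersingular reduction, being $L$-isogenous to $E_0$. By the definition of $H_p$, all points of $\Xi=\Theta_p/\Lambda_p\cong\mathbb{Z}/p^n\times\mathbb{Z}/p^m$ are $L$-rational, so the nonzero ones have valuation at least $1$.

Let $\Phi=\Xi[p^{n-1}]$, a proper subgroup of $\Xi$, and let $f:E_1\to E_2=E_1/\Phi$ be the quotient. Since $p\Xi\subset\Phi$, the group $f(\Xi)\cong\Xi/\Phi$ lies in $E_2[p]$. Summing Lemma~\ref{lem:formal}(a) over the cosets of $\Phi$ in $\Xi$ other than $\Phi$, and using part (b), we get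
\[
\#(\Xi\setminus\Phi)\le\sum_{y\in\Xi\setminus\Phi}v(y)=\sum_{0\ne y\in f(\Xi)}v(y)\le\sum_{0\ne y\in E_2[p]}v(y)=v(p).
\]
As $[\Xi:\Phi]\ge p$, the left side is at least $(1-1/p)\#\Xi$. This is \eqref{eq:ss}.
\end{proof}

\subsection{Ordinary primes: the position of the inertia tori}

Let $p\in\Pi_{\mathrm{ord}}$, so that (I4) holds at every $w\mid p$. We first show that $\Gamma_w$ contains a one-dimensional torus over $\mathbb{Z}_p$. This is the $p$-adic form of the remark on affine maps in Section~\ref{sec:prime}. A bar denotes reduction modulo $p$.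

\begin{lemma}\label{lem:ordinary}
Let $w\mid p$ be a nonsupersingular place above a large prime. There is a basis $a_w,b_w$ of $T_p$ with $A_w=\mathbb{Z}_pa_w$ in which:
\begin{itemize}
\item[(a)] $\Gamma_w$ contains $\delta_w=\mathrm{diag}(\zeta_w,1)$ with $\zeta_w$ a root of unity of order $f_w$;
\item[(b)] the image of $P_w$ contains $\mathrm{diag}(x,1)$ for all $x\in1+p\mathbb{Z}_p$;
\item[(c)] if the image of $\Gamma_w$ in $\mathrm{GL}(E_0[p])$ has order prime to $p$, it equals $\mathrm{diag}(\bar X_w,1)$.
\end{itemize}
\end{lemma}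

\begin{proof}
Write $\Gamma=\Gamma_w$. In any basis whose first vector $a_w$ spans $A_w$, the group $\Gamma$ consists of matrices $(x,c):=\bigl(\begin{smallmatrix}x&c\\0&1\end{smallmatrix}\bigr)$ with $x$ running through $X_w$; they multiply like the affine maps $z\mapsto xz+c$. Let $\Gamma^1=\{(x,c)\in\Gamma:x\in1+p\mathbb{Z}_p\}$, a normal pro-$p$ subgroup with $\Gamma/\Gamma^1\cong\bar X_w$ cyclic of order $f_w$ prime to $p$. By (G3) there is $\delta=(\zeta,c_0)\in\Gamma$ of order $f_w$ mapping to a generator of $\bar X_w$. Then $\zeta$ is a root of unity of order $f_w$, and $1-\zeta$ is a unit because $\bar\zeta\ne1$. If $b$ is the second basis vector, $b_w=b+c_0(1-\zeta)^{-1}a_w$ is fixed by $\delta$. In the basis $a_w,b_w$ we have $\delta=(\zeta,0)$, which is (a).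

Let $C=\{c:(1,c)\in\Gamma\}$, a closed subgroup of $\mathbb{Z}_p$ and hence an ideal. For $g=(x,c)\in\Gamma$, the commutator $g\delta g^{-1}\delta^{-1}$ is the composite
\[
z\mapsto\frac z\zeta\mapsto\frac{z/\zeta-c}{x}\mapsto\frac{z-\zeta c}{x}\mapsto z+(1-\zeta)c .
\]
So $(1-\zeta)c\in C$, hence $c\in C$, and $(x,0)=(1,-c)(x,c)\in\Gamma$. Thus $\Gamma=\{(x,c):x\in X_w,\ c\in C\}$.

The image of $P_w$ is pro-$p$, so it dies in $\Gamma/\Gamma^1$ and lies in $\Gamma^1$. The quotient of $\Gamma^1$ by it is pro-$p$ and embeds in a quotient of $J_w/P_w$, whose finite quotients have order prime to $p$; so it is trivial. The image of $P_w$ is therefore $\Gamma^1$, which gives (b). If the reduction of $\Gamma$ has order prime to $p$, then $C\subset p\mathbb{Z}_p$, since $(1,c)$ with $c$ a unit reduces to an element of order $p$. This gives (c).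
\end{proof}

Fix such a basis for every $w\mid p$. The next proposition says that modulo $p$ all these tori are aligned with one line $l$, and that they point in both directions.

\begin{proposition}\label{prop:types}
Let $p\in\Pi_{\mathrm{ord}}$. There are a finite group $Q_p$ of order prime to $p$ containing $C_p=\mathbb{F}_p^\times\times\mathbb{F}_p^\times$ with index at most $2$, a homomorphism $\pi_p:G_p\to Q_p$ that factors through $\bar G_p$, and a line $l\subset E_0[p]$, with the following properties.
\begin{itemize}
\item[(a)] If $\pi_p(g)=(\tau_1,\tau_2)\in C_p$, then $g$ stabilizes $l$ and acts by $\tau_1$ on $l$ and by $\tau_2$ on $E_0[p]/l$.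
\item[(b)] For each $w\mid p$, either $l=\langle\bar a_w\rangle$ and $\pi_p(\Gamma_w)=\bar X_w\times1$ (type $1$), or $l=\langle\bar b_w\rangle$ and $\pi_p(\Gamma_w)=1\times\bar X_w$ (type $2$).
\item[(c)] Both types occur.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Case 1: $\bar G_p$ stabilizes a line $l$.} Let $\lambda_1,\lambda_2$ be the characters of $G_{F_0}$ on $l$ and $E_0[p]/l$; put $Q_p=C_p$ and $\pi_p=(\lambda_1,\lambda_2)$. Then (a) holds. The line $l$ is an eigenline of $\bar\delta_w=\mathrm{diag}(\bar\zeta_w,1)$ with $\bar\zeta_w\ne1$, so it is $\langle\bar a_w\rangle$ or $\langle\bar b_w\rangle$. In the first case $l=A_w/pA_w$ and $E_0[p]/l=B_w/pB_w$. In the second, $l$ maps isomorphically onto $B_w/pB_w$ and $A_w/pA_w$ maps isomorphically onto $E_0[p]/l$. Now (b) follows from (I4). If all $w\mid p$ had type $2$, then $\lambda_1(J_w)=1$ for all $w$, against Lemma~\ref{lem:merel} for the line $l\subset E_0[p]$. If all had type $1$, then $\lambda_2(J_w)=1$ for all $w$, against Lemma~\ref{lem:merel} for the curve $E_1=E_0/l$ over $F_0$ and the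 line $E_0[p]/l\subset E_1[p]$, whose character is $\lambda_2$.

\emph{Case 2: $\bar G_p$ stabilizes no line.} Since $\bar G_p\not\supseteq\mathrm{SL}_2(\mathbb{F}_p)$, (S1) shows that $p\nmid\#\bar G_p$. The image of $\bar\delta_w$ in $\mathrm{PGL}_2(\mathbb{F}_p)$ has order $f_w>5$ by \eqref{eq:fw}, while elements of $A_4$, $S_4$, $A_5$ have order at most $5$. By (S2) the projective image of $\bar G_p$ is cyclic or dihedral. Let $Z$ be the whole group in the first case and the group of rotations in the second. Then $Z$ is cyclic and normal, and it contains every element of order greater than $2$, in particular the images of all $\bar\delta_w$. Let $\tilde Z\subset\bar G_p$ be the preimage of $Z$. It is generated by scalars and one lift of a generator of $Z$, so it is abelian. Its elements commute with $\bar\delta_w$, so they are diagonal in the basis $\bar a_w,\bar b_w$, and each nonscalar element has exactly the eigenlines $\langle\bar a_w\rangle$, $\langle\bar b_w\rangle$. Applied to the element $\bar\delta_{w'}$ for another place $w'\mid p$, this shows that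 the pair $\{\langle\bar a_w\rangle,\langle\bar b_w\rangle\}=\{l_1,l_2\}$ does not depend on $w$. As $\tilde Z$ is normal in $\bar G_p$, the group $\bar G_p$ permutes $\{l_1,l_2\}$. Let $Q_p\subset\mathrm{GL}(E_0[p])$ be the stabilizer of the pair, of order $2(p-1)^2$; let $C_p$ be the subgroup acting by $\tau_i$ on $l_i$; let $\pi_p$ be reduction modulo $p$, and $l=l_1$. Then (a) holds, and (b) follows from Lemma~\ref{lem:ordinary}(c). Since $l_1$ is not stable, some $g\in G_{F_0}$ swaps $l_1$ and $l_2$, and $\langle\bar a_{gw}\rangle=g\langle\bar a_w\rangle$ shows that $w$ and $gw$ have different types.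
\end{proof}

\begin{remark}
In Case 1 the type of $w$ depends only on the place of $F_0$ below $w$, because $gl=l$ and $A_{gw}=gA_w$. So Case 1 needs at least two places of $F_0$ above $p$ and does not occur for $F_0=\mathbb{Q}$.
\end{remark}

\subsection{Ordinary primes: a torus in wild inertia}

Let $p\in\Pi_{\mathrm{ord}}$. Some places above $p$ may be multiplicative, and there $J_w$ can act nontrivially on $T_q$. Wild inertia does not, by (I3). So let $K_p$ be the closed subgroup of $G$ generated by the images of all $P_w$, $w\mid p$. It lies in the $p$-component, it is normal in $G$ because $gP_wg^{-1}=P_{gw}$, and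
\begin{equation}\label{eq:piK}
\pi_p(K_p)=1,
\end{equation}
because each $P_w$ is pro-$p$ and $Q_p$ has order prime to $p$.

A place of type $1$ and a place of type $2$ give two one-dimensional tori in $K_p$, but they are diagonal in different bases, which are compatible only modulo $p$. To obtain a two-dimensional torus we filter $K_p$, observe that the two tori together produce all diagonal entries at each level, and then correct the elements so that they commute with one $\delta_w$. The correction is possible because $\delta_w$ has order prime to $p$.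

\begin{lemma}\label{lem:coprime}
Let $U$ be a pro-$p$ group, $\delta$ a continuous automorphism of $U$ of finite order prime to $p$, and $U_1$ a closed normal $\delta$-stable subgroup. Every $\delta$-fixed element of $U/U_1$ lifts to a $\delta$-fixed element of $U$.
\end{lemma}

\begin{proof}
Let $uU_1$ be fixed, so $u^{-1}\delta(u)\in U_1$. In $U\rtimes\langle\delta\rangle$ we have $u^{-1}\delta u=u^{-1}\delta(u)\cdot\delta$, so $\langle\delta\rangle$ and $u^{-1}\langle\delta\rangle u$ are both complements of $U_1$ in $U_1\rtimes\langle\delta\rangle$. By (G3) there is $u_1\in U_1$ with $(uu_1)^{-1}\langle\delta\rangle uu_1=\langle\delta\rangle$. The element $(uu_1)^{-1}\delta uu_1$ lies in $\langle\delta\rangle$ and is congruent to $\delta$ modulo $U$, so it equals $\delta$. Thus $\delta(uu_1)=uu_1$.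
\end{proof}

\begin{proposition}\label{prop:wild}
Let $p\in\Pi_{\mathrm{ord}}$. In a suitable basis of $T_p$, the group $K_p$ contains $D^1=\{\mathrm{diag}(x,y):x,y\in1+p\mathbb{Z}_p\}$. Hence $[K_p:K_p\cap H_p]\ge p^{n-1}$ if $m=0$, and $[K_p:K_p\cap H_p]\ge p^{n+m-2}$ if $m\ge1$.
\end{proposition}

\begin{proof}
Choose $w$ of type $1$ and $w'$ of type $2$, and use the basis $e_1=b_{w'}$, $e_2=a_{w'}$. Both $\bar e_1$ and $\bar a_w$ span $l$. The endomorphisms of $T_p$ whose reduction preserves $l$ form the ring $\mathfrak{J}$ below, with a two-sided ideal $\mathfrak{P}$: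
\[
\mathfrak{J}=\begin{pmatrix}\mathbb{Z}_p&\mathbb{Z}_p\\p\mathbb{Z}_p&\mathbb{Z}_p\end{pmatrix},\qquad\mathfrak{P}=\begin{pmatrix}p\mathbb{Z}_p&\mathbb{Z}_p\\p\mathbb{Z}_p&p\mathbb{Z}_p\end{pmatrix},\qquad\mathfrak{J}/\mathfrak{P}=\mathbb{F}_p\times\mathbb{F}_p .
\]
By \eqref{eq:piK} and Proposition~\ref{prop:types}(a), $K_p\subset1+\mathfrak{P}$. For $k\ge1$ define $\kappa_k:1+p^k\mathfrak{J}\to\mathbb{F}_p\times\mathbb{F}_p$ by $\kappa_k(1+p^kx)=x\bmod\mathfrak{P}$. Since $(1+p^kx)(1+p^ky)=1+p^k(x+y+p^kxy)$ and $p\mathfrak{J}\subset\mathfrak{P}$, this is a homomorphism to the additive group, with kernel $1+p^k\mathfrak{P}$. It is invariant under conjugation by $\mathfrak{J}^\times$, because $\mathfrak{J}/\mathfrak{P}$ is commutative. Put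
\[
U_k=K_p\cap(1+p^k\mathfrak{J}),\qquad U_k'=K_p\cap(1+p^k\mathfrak{P}).
\]
These are pro-$p$ groups, being closed subgroups of $1+pM_p$.

\emph{The map $\kappa_k:U_k\to\mathbb{F}_p^2$ is onto.} By Lemma~\ref{lem:ordinary}(b) for $w'$, $\mathrm{diag}(1,1+p^k)\in U_k$, and $\kappa_k$ sends it to $(0,1)$. Let $\beta$ be the matrix with columns $a_w,b_w$ in the basis $e_1,e_2$. It is invertible over $\mathbb{Z}_p$ and its lower left entry is divisible by $p$ because $\bar a_w\in l$, so $\beta\in\mathfrak{J}^\times$. By Lemma~\ref{lem:ordinary}(b) for $w$, $\beta\,\mathrm{diag}(1+p^k,1)\beta^{-1}\in U_k$, and $\kappa_k$ sends it to $(1,0)$.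

\emph{Correction.} The element $\delta=\delta_{w'}=\mathrm{diag}(1,\zeta_{w'})$ lies in $G_p\cap\mathfrak{J}^\times$. Conjugation by $\delta$ preserves $K_p$, which is normal in $G$ and lies in the $p$-component; it preserves $U_k$ and $U_k'$, has order prime to $p$, and acts trivially on $U_k/U_k'\cong\mathbb{F}_p^2$ by the invariance of $\kappa_k$. By Lemma~\ref{lem:coprime}, every element of $\mathbb{F}_p^2$ is $\kappa_k(u)$ for some $u\in U_k$ commuting with $\delta$, and such $u$ is diagonal because $\zeta_{w'}\ne1$.

Let $R$ be the ring of diagonal matrices and $D'$ the closed subgroup of diagonal elements of $K_p$. Since $R\cap\mathfrak{P}=pR$, we have $D'\subset D^1=1+pR$, and we have shown that $D'\cap(1+p^kR)$ surjects onto $(1+p^kR)/(1+p^{k+1}R)$ for every $k\ge1$. By induction $D'$ surjects onto $D^1/(1+p^kR)$ for all $k$, and $D'=D^1$ because $D'$ is closed. The index bounds follow from Lemma~\ref{lem:torus} and (G1).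
\end{proof}

\subsection{Ordinary primes: the tame part}

Proposition~\ref{prop:wild} falls short of $p^{n+m}$ by a factor $p$ if $m=0$ and $p^2$ if $m\ge1$. These factors are carried by $J_w/P_w$, and they are visible in $Q_p$. Passing to $Q=\prod_{p\in\Pi_{\mathrm{ord}}}Q_p$ also removes the unipotent action of $J_w$ at the other ordinary primes. Let $\pi:G\to Q$ be the map $g\mapsto(\pi_p(g_p))_p$.

\begin{proposition}\label{prop:tame}
We have $[\pi(G):\pi(H)]\ge\prod_{p\in\Pi_{\mathrm{ord}}}t_p$, where $t_p=\frac{p-1}{36}$ if $m_p=0$ and $t_p=\frac{(p-1)^2}{36}$ if $m_p\ge1$.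
\end{proposition}

\begin{proof}
For $p\in\Pi_{\mathrm{ord}}$ let $\mathcal{J}_p\subset C_p$ be the subgroup generated by all $\pi_p(\Gamma_w)$, $w\mid p$. By Proposition~\ref{prop:types}(b),(c) it contains $\bar X_w\times\bar X_{w'}$ for places $w,w'$ of types $1$ and $2$, so $\#\mathcal{J}_p\ge(p-1)^2/36$ by \eqref{eq:fw}. If $q\ne p$ is another prime in $\Pi_{\mathrm{ord}}$ and $w\mid p$, then $J_w$ acts on $T_q$ through a pro-$q$ group by (I1) and (I2), so its image in $Q_q$, a group of order prime to $q$, is trivial. Hence the image of $J_w$ in $Q$ is $\pi_p(\Gamma_w)$ placed in the factor $Q_p$, and $\pi(G)\supseteq\prod_p\mathcal{J}_p$. Let $\mathcal{H}_p$ be the projection of $\pi(H)$ to $Q_p$. Then $\pi(H)\cap\prod_p\mathcal{J}_p\subset\prod_p(\mathcal{J}_p\cap\mathcal{H}_p)$, and by (G1)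
\[
[\pi(G):\pi(H)]\ge\prod_{p\in\Pi_{\mathrm{ord}}}[\mathcal{J}_p:\mathcal{J}_p\cap\mathcal{H}_p].
\]
Let $g\in H$ with $\pi_p(g_p)=(\tau_1,\tau_2)\in\mathcal{J}_p$, and put $x=g_p-1\in\mathfrak{a}_p$. By Proposition~\ref{prop:types}(a), $\bar x$ is triangular with diagonal entries $\tau_1-1$ and $\tau_2-1$. By \eqref{eq:dettr} and $n_p\ge1$, $(\tau_1-1)(\tau_2-1)=0$. If $m_p\ge1$, also $(\tau_1-1)+(\tau_2-1)=0$, so $\tau_1=\tau_2=1$ and $\mathcal{J}_p\cap\mathcal{H}_p=1$. If $m_p=0$, the group $\mathcal{J}_p\cap\mathcal{H}_p$ lies in the union of the subgroups $\{\tau_1=1\}$ and $\{\tau_2=1\}$, hence in one of them by (G2), and its order is at most $p-1$.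
\end{proof}

\section{Small primes}\label{sec:small}

Let $G_{\mathrm{sm}}$ be the projection of $G$ to $\prod_{p\in\Pi_{\mathrm{sm}}}\mathrm{GL}(T_p)$. Only the part of $G_{\mathrm{sm}}$ that comes from $\ker\pi$ is still at our disposal. For a group $A$ let $A'$ be the commutator subgroup and $A''=(A')'$. Since $Q_p/C_p$ and $C_p$ are abelian, $Q_p''=1$, and so $Q''=1$. The second derived group of $G_{\mathrm{sm}}$ is therefore independent of $Q$, and it is this group that we bound from below. Apart from the rank of $\mathrm{Hom}(E_0,E)$, this is the only place where the non-CM hypothesis is used. It cannot be dropped here: for a CM curve the image of a subgroup of index at most $2$ in $G_{F_0}$ commutes with the endomorphisms and is abelian, so $G_{\mathrm{sm}}''=1$.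

\begin{lemma}\label{lem:arai}
For each prime $p$ there is $r_p\ge2$, depending only on $F_0$ and $p$, such that $\rho_{E_0,p}(G_{F_0})\supseteq1+p^{r_p}M_p$ for every non-CM curve $E_0/F_0$.
\end{lemma}

\begin{proof}
By (Ar) only finitely many non-CM values $j\in F_0$ have to be treated. For each of them fix one model. Its image is open by Serre's open image theorem, so it contains $1+p^rM_2(\mathbb{Z}_p)$ for some $r\ge2$. Since $j\ne0,1728$, every other model is a quadratic twist, isomorphic to the fixed one over an extension of degree at most $2$. So its image contains a subgroup of index at most $2$ in $1+p^rM_2(\mathbb{Z}_p)$, and hence $1+p^{r+1}M_2(\mathbb{Z}_p)$ by Lemma~\ref{lem:powers}. Take the largest of the finitely many exponents.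
\end{proof}

\begin{lemma}\label{lem:derived}
Let $s\ge2$ and $W=1+p^sM_2(\mathbb{Z}_p)$. Then $W''\supseteq\mathrm{SL}_2(\mathbb{Z}_p)\cap(1+p^{12s+2}M_2(\mathbb{Z}_p))$.
\end{lemma}

\begin{proof}
Let $u(x)=\bigl(\begin{smallmatrix}1&x\\0&1\end{smallmatrix}\bigr)$, $u^-(x)=\bigl(\begin{smallmatrix}1&0\\x&1\end{smallmatrix}\bigr)$ and $\eta(t)=\mathrm{diag}(t,t^{-1})$. Every matrix in $\mathrm{SL}_2(\mathbb{Z}_p)$ with unit upper left entry factors as
\begin{equation}\label{eq:LDU}
\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}=u^-(\gamma/\alpha)\,\eta(\alpha)\,u(\beta/\alpha),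
\end{equation}
since the right side has entries $\alpha,\beta,\gamma$ and $(\beta\gamma+1)/\alpha=\delta$. Applied to $u(x)u^-(y)=\bigl(\begin{smallmatrix}1+xy&x\\y&1\end{smallmatrix}\bigr)$, this gives: a group containing $u(p^k\mathbb{Z}_p)$ and $u^-(p^k\mathbb{Z}_p)$, $k\ge1$, contains $\eta(t)$ for all $t\in1+p^{2k}\mathbb{Z}_p$, and then, by \eqref{eq:LDU} again, all of $\mathrm{SL}_2(\mathbb{Z}_p)\cap(1+p^{2k}M_2(\mathbb{Z}_p))$. For $D=\mathrm{diag}(t_1,t_2)$ and $\tau=t_1/t_2$,
\[
Du(y)D^{-1}u(y)^{-1}=u((\tau-1)y),\qquad Du^-(y)D^{-1}u^-(y)^{-1}=u^-((\tau^{-1}-1)y).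
\]
Taking $D=\mathrm{diag}(1+p^s,1)$ and $y\in p^s\mathbb{Z}_p$, we see that $W'$ contains $u(p^{2s}\mathbb{Z}_p)$ and $u^-(p^{2s}\mathbb{Z}_p)$, hence $\eta(t)$ for $t=1+p^{4s}$. For $D=\eta(t)$ we have $\tau=t^2$, and $\tau-1=p^{4s}(2+p^{4s})$ and $\tau^{-1}-1$ have valuation at most $4s+1$. With $y\in p^{2s}\mathbb{Z}_p$ this shows that $W''$ contains $u(p^k\mathbb{Z}_p)$ and $u^-(p^k\mathbb{Z}_p)$ for $k=6s+1$, and $2k=12s+2$.
\end{proof}

\begin{proposition}\label{prop:small}
There are integers $\sigma_p\ge2$ $(p\in S)$, depending only on $F_0$, such that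
\[
G_{\mathrm{sm}}''\supseteq\prod_{p\in\Pi_{\mathrm{sm}}}U_p^1,\qquad U_p^1=\mathrm{SL}(T_p)\cap(1+p^{\sigma_p}M_p).
\]
\end{proposition}

\begin{proof}
Let $c_1=\prod_{p\in S}\#\mathrm{GL}_2(\mathbb{F}_p)$, and let $G^1\subset G_{\mathrm{sm}}$ be the subgroup of the $g$ with $g_p\in1+pM_p$ for all $p\in\Pi_{\mathrm{sm}}$. Its index is at most $c_1$. The group $G^1$ is the product of its projections $G^1_p$. Indeed, fix $p$ and choose integers $N_i$ tending to $1$ in $\mathbb{Z}_p$ and to $0$ in $\mathbb{Z}_q$ for the other $q\in\Pi_{\mathrm{sm}}$. Each $1+qM_q$ is pro-$q$, so for $g\in G^1$ the powers $g^{N_i}$ converge to the element with component $g_p$ at $p$ and $1$ elsewhere, and $G^1$ is closed. The index of $G^1_p$ in $G_p$ is at most $c_1$, and $G_p\supseteq1+p^{r_p}M_p$ by Lemma~\ref{lem:arai}. So $G_p^1\cap(1+p^{r_p}M_p)$ has index at most $c_1$ in $1+p^{r_p}M_p$, and Lemma~\ref{lem:powers} gives $G_p^1\supseteq W_p=1+p^{s_p}M_p$, where $s_p=r_p+a_p$ and $p^{a_p}$ is the exact power of $p$ dividing $c_1!$. Hence $G_{\mathrm{sm}}\supseteq\prod_pW_p$ and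 $G_{\mathrm{sm}}''\supseteq\prod_pW_p''$. By Lemma~\ref{lem:derived}, $\sigma_p=12s_p+2$ has the required property.
\end{proof}

\section{Multiplying the contributions}\label{sec:assembly}

\begin{proof}[Proof of Proposition~\ref{prop:index}]
Let $K=\prod_pK_p$, the product over the large primes in $\Pi$, with $K_p$ as in Propositions~\ref{prop:SL}, \ref{prop:ss} and \ref{prop:wild}. It is a normal subgroup of $G$, and $K\cap H=\prod_p(K_p\cap H_p)$. Let
\[
\theta:G\to Q\times\prod_{p\in\Pi_{\mathrm{sm}}}\mathrm{GL}(T_p),\qquad\theta(g)=\bigl(\pi(g),(g_p)_{p\in\Pi_{\mathrm{sm}}}\bigr),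
\]
let $Y=\theta(G)$, and let $Y^0$ be the kernel of the projection $Y\to Q$, regarded as a normal subgroup of $G_{\mathrm{sm}}$. Each $K_p$ lies in the $p$-component, and $\pi_p(K_p)=1$ for $p\in\Pi_{\mathrm{ord}}$ by \eqref{eq:piK}; so $K\subset\ker\theta$ and $\theta(HK)=\theta(H)$. By (G1), applied to $G\to G/K$, to $\theta$ and to $Y\to Q$,
\begin{align*}
[G:H]&=[G:HK]\,[K:K\cap H]\ge[Y:\theta(H)]\,[K:K\cap H]\\
&=[Y^0:Y^0\cap\theta(H)]\cdot[\pi(G):\pi(H)]\cdot\prod_{p\in\Pi,\ p>p_0}[K_p:K_p\cap H_p].
\end{align*}

\emph{Small primes.} The group $G_{\mathrm{sm}}/Y^0$ is a quotient of $Y/Y^0\cong\pi(G)\subset Q$, and $Q''=1$. So $Y^0\supseteq G_{\mathrm{sm}}''\supseteq\prod_pU_p^1$ by Proposition~\ref{prop:small}. Since $Y^0\cap\theta(H)\subset\prod_{p\in\Pi_{\mathrm{sm}}}H_p$, (G1) and Lemma~\ref{lem:SL}(b) give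
\[
[Y^0:Y^0\cap\theta(H)]\ge\prod_{p\in\Pi_{\mathrm{sm}}}[U_p^1:U_p^1\cap H_p]\ge c\prod_{p\in\Pi_{\mathrm{sm}}}p^{n_p+m_p},\qquad c=\prod_{p\in S}p^{-4\sigma_p-1},
\]
and $c$ depends only on $F_0$.

\emph{Large primes.} A prime in $\Pi_{\mathrm{SL}}$ contributes at least $\frac12p^{n+m}$ and a prime in $\Pi_{\mathrm{ss}}$ at least $\frac1{12}p^{n+m}$. By Propositions~\ref{prop:wild} and \ref{prop:tame} and $p-1\ge p/2$, a prime in $\Pi_{\mathrm{ord}}$ contributes at least
\[
\tfrac1{36}(p-1)p^{n-1}\ge\tfrac1{72}p^n\quad(m=0),\qquad\tfrac1{36}(p-1)^2p^{n+m-2}\ge\tfrac1{144}p^{n+m}\quad(m\ge1).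
\]
The product of all contributions is at least $c\prod_{p\in\Pi}p^{n_p+m_p}/144$.
\end{proof}

With \eqref{eq:degree} we obtain $\#E(F)[\mathrm{tors}]=\prod_{p\in\Pi}p^{n_p+m_p}\le2c^{-1}\cdot144^{\#\Pi}\cdot d$, which proves Theorem~\ref{thm:nonCM}.

\begin{remark}
The three conditions on $p_0$ enter as follows. That large primes are unramified in $F_0$ gives $\chi(I_w)=\mathbb{Z}_p^\times$ and $v(p)=e_w[L:K_w]$, so the constant $6$ is independent of $F_0$. The bound $p_0\ge37$ gives $f_w>5$, which excludes $A_4$, $S_4$, $A_5$ in Proposition~\ref{prop:types}. The bound $p_0\ge M(24hd_0)$ is used only in Lemma~\ref{lem:merel}.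
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Put $t=\#E(F)[\mathrm{tors}]$. The primes dividing $t$ are those dividing the exponent, so Theorem~\ref{thm:nonCM} reads $t\le C_0\,144^{\omega(t)}d$ for non-CM curves.

\emph{The bound $C_\epsilon d^{1+\epsilon}$.} For CM curves use (CP) if $d\ge3$ and (Me) if $d\le2$. Let $E$ be non-CM and $\eta=\epsilon/(1+\epsilon)$. Then
\[
\frac{144^{\omega(t)}}{t^\eta}\le\prod_{p\mid t}\frac{144}{p^\eta}\le\prod_{p^\eta<144}144=:C'_\eta ,
\]
a finite product. So $t^{1-\eta}\le C_0C'_\eta d$, and since $1-\eta=1/(1+\epsilon)$ we get $t\le(C_0C'_\eta)^{1+\epsilon}d^{1+\epsilon}$. Thus $\exp E(F)[\mathrm{tors}]\le t\le C_\epsilon d^{1+\epsilon}\le C_\epsilon d^{2+\epsilon}$ on $\mathcal{I}_{F_0}$, and both inequalities in \eqref{eq:conj} hold with $B=1$.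

\emph{The precise form.} Let $\psi(x)=x/\log x$ for $x>1$. This function has its minimum $e$ at $x=e$ and increases for $x\ge e$. Because $\psi\ge e$, constant factors can be absorbed in $\exp(C\psi(\log d))$; this disposes of the case $t<16$. For CM curves, $e^y\ge y^2$ for $y\ge0$ gives $\log x\le\psi(x)$, so $\log\log d\le\psi(\log d)\le\exp(\psi(\log d))$, and (CP) gives the claim.

Let $E$ be non-CM with $t\ge16$, and put $x=\log t>e$ and $k=\omega(t)$. We claim $k\le2\psi(x)$. If $k\le e\sqrt x$, this follows from $\log x\le(2/e)\sqrt x$. Otherwise use $t\ge k!\ge(k/e)^k$, where the first inequality holds because the $i$-th prime is at least $i$; it gives $x\ge k\log(k/e)>\frac k2\log x$. By the bound already proved, with $\epsilon=1$, we have $t\le C_1d^2$ with $C_1\ge1$. As $\log d\ge1$ for $d\ge3$,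
\[
\psi(\log t)\le\psi\bigl(\log(C_1d^2)\bigr)\le\frac{(2+\log C_1)\log d}{\log\log d}.
\]
Hence $t\le C_0\,d\,\exp\bigl(2\log144\cdot(2+\log C_1)\,\psi(\log d)\bigr)$, and absorbing $C_0$ gives $t\le d\exp\bigl(C\frac{\log d}{\log\log d}\bigr)$. This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{Arai} Arai, J. Th\'eor. Nombres Bordeaux \textbf{20} (2008), 23--43.

\bibitem{Talk} \emph{Bounds On Torsion Groups From Geometric Isogeny Classes}, \texttt{https://tylergenao.files.wordpress.com/2022/12/}\allowbreak\texttt{beamer\_boundstorsionisogclass\_50min.pdf}.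

\bibitem{CT} Cadoret and Tamagawa, Duke \textbf{162} (2013).

\bibitem{CP} Clark and Pollack, C. R. Math. \textbf{353} (2015), 683--688.

\bibitem{Merel} Merel, Invent. Math. \textbf{124} (1996).

\bibitem{Serre72} Serre, Invent. Math. \textbf{15} (1972).

\bibitem{SerreBook} Serre, \emph{Abelian $\ell$-adic representations}.

\end{thebibliography}
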